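\title{Gaussian measure of shifted dilates of a symmetric convex body: monotonicity fails from dimension four}

\begin{abstract}
Let $K\subset\mathbb R^n$ be a symmetric convex body, $z\in\mathbb R^n$, and $\gamma$ the standard Gaussian measure. The ratio $R(t)=\gamma(z+tK)/\gamma(tK)$ lies between $e^{-|z|^2/2}$ and $1$ and tends to these bounds as $t\to0$ and $t\to\infty$. It has been conjectured that $R$ is non-decreasing. We show that this is false for every $n\ge4$ and every $z\ne0$, and that in high dimension $R$ can fall from nearly $1$ to nearly $e^{-|z|^2/2}$ while $t$ grows by a factor arbitrarily close to $1$. The conjecture holds for $n=1,2$, and for $n=3$ when $K$ is invariant under the reflection in $z^\perp$, in a stronger likelihood-ratio form. The case $n=3$ without this symmetry is not settled here.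
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{convex body} in $\mathbb R^n$ is a compact convex set with nonempty interior; it is \emph{symmetric} if $K=-K$. Let $\gamma=\gamma_n$ be the standard Gaussian measure, $d\gamma(x)=(2\pi)^{-n/2}e^{-|x|^2/2}\,dx$. For a symmetric convex body $K$, a vector $z\in\mathbb R^n$ and $t>0$ put
\[
R(t)=R_{K,z}(t)=\frac{\gamma(z+tK)}{\gamma(tK)},
\]
the fraction of its Gaussian mass that the dilate $tK$ keeps when it is moved by $z$. Let $X_t$ be a random vector whose law is $\gamma$ conditioned on $tK$. Since $|x+z|^2=|x|^2+2\langle z,x\rangle+|z|^2$, we have $\gamma(z+tK)=e^{-|z|^2/2}\int_{tK}e^{-\langle z,x\rangle}d\gamma(x)$, and averaging with the same formula after $x\mapsto-x$ gives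
\begin{equation}\label{eq:cosh}
R(t)=e^{-|z|^2/2}\,\mathbb E\cosh\langle z,X_t\rangle .
\end{equation}
So $R(t)$ measures how widely $X_t$ is spread in the direction of $z$. Formula \eqref{eq:cosh} and Anderson's inequality (recalled in Section~\ref{sec:tools}) give
\begin{equation}\label{eq:bounds}
e^{-|z|^2/2}\le R(t)\le1 .
\end{equation}
As $t\to0$, $|\langle z,X_t\rangle|\le t|z|\max_{x\in K}|x|\to0$, so $R(t)$ tends to the lower bound. As $t\to\infty$, both $tK$ and $z+tK$ eventually contain any given ball, so $R(t)\to1$. One expects $R$ to climb from one bound to the other without turning back. This is the following conjecture, stated in \cite{notes} under the name of Banazchyk.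

\medskip
\noindent\textbf{Conjecture.} \emph{For every symmetric convex body $K\subset\mathbb R^n$ and every $z\in\mathbb R^n$, the function $R_{K,z}$ is non-decreasing on $(0,\infty)$.}
\medskip

The simplest bodies support it. If $K$ is the Euclidean unit ball, then $\mathbb E\cosh\langle z,X_t\rangle=\mathbb E[f(|X|)\mid |X|\le t]$, where $X$ has law $\gamma$ and $f(\rho)$ is the average of $\cosh(\rho\langle z,u\rangle)$ over unit vectors $u$. The function $f$ is non-decreasing, so raising $t$ adds to the average only values at least as large as those already present. This covers $n=1$. Since $\gamma$ is a product measure,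
\begin{equation}\label{eq:product}
R_{K\times L,(z,z')}=R_{K,z}\,R_{L,z'},
\end{equation}
so all products of balls, boxes among them, satisfy the conjecture. It is nevertheless false.

\begin{theorem}\label{thm:counter}
For every $n\ge4$ and every $z\in\mathbb R^n\setminus\{0\}$ there is a symmetric convex body $K\subset\mathbb R^n$, invariant under the reflection in $z^\perp$, with $R_{K,z}(1/2)>R_{K,z}(1)$.
\end{theorem}

When the dimension may be chosen freely, $R$ can cross almost the whole range \eqref{eq:bounds} in the wrong direction, under an arbitrarily small dilation.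

\begin{theorem}\label{thm:extreme}
For all $r>0$ and $\eta\in(0,1)$ there are $n$, a symmetric convex body $K\subset\mathbb R^n$, a vector $z$ with $|z|=r$, and $t_1<t_2\le(1+\eta)t_1$ such that
\[
R_{K,z}(t_1)>1-\eta,\qquad R_{K,z}(t_2)<e^{-r^2/2}+\eta .
\]
\end{theorem}

In low dimension a stronger statement holds. A family of probability densities $(\pi_t)_{t>0}$ on $(0,\infty)$ is \emph{increasing in the monotone likelihood ratio order} if $\pi_{t_1}(y_2)\pi_{t_2}(y_1)\le\pi_{t_1}(y_1)\pi_{t_2}(y_2)$ for all $t_1<t_2$ and almost every pair $y_1<y_2$; where $\pi_{t_1}>0$, this says that $\pi_{t_2}/\pi_{t_1}$ is non-decreasing.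

\begin{theorem}\label{thm:positive}
Let $K\subset\mathbb R^n$ be a symmetric convex body and $e$ a unit vector. Assume that $n\in\{1,2\}$, or that $n=3$ and $K$ is invariant under the reflection in $e^\perp$. Then the law of $|\langle e,X_t\rangle|$ is increasing in $t$ in the monotone likelihood ratio order. In particular $\mathbb E f(|\langle e,X_t\rangle|)$ is non-decreasing in $t$ for every non-decreasing $f:[0,\infty)\to\mathbb R$, and $R_{K,z}$ is non-decreasing for every $z$ parallel to $e$.
\end{theorem}

Hence the conjecture holds for $n=1,2$. For bodies invariant under the reflection in $z^\perp$ it holds for $n\le3$ and fails for $n\ge4$, so $3$ is the exact threshold in this class. We do not settle the case $n=3$ for bodies without the reflection symmetry.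

Theorems~\ref{thm:counter} and~\ref{thm:extreme} are proved in Sections~\ref{sec:four} and~\ref{sec:high}. Section~\ref{sec:slices} reduces Theorem~\ref{thm:positive} to an inequality for slices of $tK$, which is proved in Section~\ref{sec:reflection} for $n=3$ and in Section~\ref{sec:plane} for $n=2$.

\section{Notation and tools}\label{sec:tools}

We write $\phi(u)=(2\pi)^{-1/2}e^{-u^2/2}$, $\Phi(u)=\int_{-\infty}^u\phi$, $G(u)=\gamma_1([-u,u])$ for $u\ge0$, and $x_+=\max(x,0)$. A function $g\ge0$ on $\mathbb R^j$ is \emph{log-concave} if $g((1-\lambda)x+\lambda x')\ge g(x)^{1-\lambda}g(x')^\lambda$ for $0<\lambda<1$. Gaussian densities, indicators of convex sets, and products of log-concave functions are log-concave.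

\medskip\noindent\textbf{Pr\'ekopa's theorem.} If $g(x,w)$ is log-concave on $\mathbb R^i\times\mathbb R^j$ and integrable in $w$, then $x\mapsto\int g(x,w)\,dw$ is log-concave.

\medskip\noindent\textbf{Even log-concave functions.} If $g$ is even and log-concave, then $g(\lambda x)\ge g(x)^{(1+\lambda)/2}g(-x)^{(1-\lambda)/2}=g(x)$ for $0\le\lambda<1$. For symmetric convex $K$ the function $z\mapsto\gamma(z+K)=\int\mathbf 1_K(w-z)\,d\gamma(w)$ is even and, by Pr\'ekopa's theorem, log-concave; this gives Anderson's inequality $\gamma(z+K)\le\gamma(K)$.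

\medskip\noindent\textbf{Chebyshev's association inequality.} If $U$ is a real random variable, $f$ is non-decreasing and $g$ is non-increasing, then $\mathbb E f(U)g(U)\le\mathbb Ef(U)\,\mathbb Eg(U)$ when the expectations are finite: take the expectation of $(f(U)-f(U'))(g(U)-g(U'))\le0$ with $U'$ an independent copy of $U$.

\medskip\noindent\textbf{Concave functions.} A finite concave function on an open convex set is locally Lipschitz and differentiable almost everywhere. A locally Lipschitz function on an interval whose derivative is nonnegative almost everywhere is non-decreasing.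

\section{A counterexample in dimension four}\label{sec:four}

Fix $r>0$. By rotation invariance of $\gamma$ we may take $z=re_1$, and we call the first coordinate $y$. By \eqref{eq:cosh}, we need a body for which conditioning on a larger dilate confines $y$ more tightly. Dilation loosens each inequality that defines $K$, but it also changes which inequality is the binding one at a typical Gaussian point. To isolate this effect we take a thin slab and tilt its roof slightly; to first order, the question about sets becomes a linear question about convex functions.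

\subsection{Slabs with a tilted roof}

Write points of $\mathbb R^{k+2}$ as $(y,w,s)\in\mathbb R\times\mathbb R^k\times\mathbb R$, and let $(Y,W)$ be standard Gaussian in $\mathbb R\times\mathbb R^k$. Call $\psi:\mathbb R\times\mathbb R^k\to[0,\infty)$ a \emph{penalty} if it is convex, even in $y$ and even in $w$, vanishes at $0$, tends to $\infty$ at infinity, and grows at most linearly. For $h,\varepsilon>0$ let
\[
K_{h,\varepsilon}=\{(y,w,s):\ |s|\le h-\varepsilon\psi(y,w)\}.
\]
This is a sublevel set of the convex function $|s|+\varepsilon\psi$, which is continuous, tends to infinity and vanishes at $0$; so it is a convex body, symmetric and invariant under $y\mapsto-y$. Put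
\[
\Delta_\psi(t)=\mathbb E\Big[\psi\Big(\frac{Y+r}t,\frac Wt\Big)-\psi\Big(\frac Yt,\frac Wt\Big)\Big],
\]
the mean increase of the penalty caused by the shift, at scale $t$.

\begin{lemma}\label{lem:linear}
Let $\psi$ be a penalty and $t_1,t_2>0$ with $\Delta_\psi(t_1)<\Delta_\psi(t_2)$. Then there are $h,\varepsilon>0$ such that $K=K_{h,\varepsilon}$ satisfies $R_{K,re_1}(t_1)>R_{K,re_1}(t_2)$.
\end{lemma}

\begin{proof}
A point $(y,w,s)$ lies in $re_1+tK$ exactly when $|s|\le th-\varepsilon t\psi(\frac{y-r}t,\frac wt)$. Integrate out $s$, replace $Y$ by $-Y$ and use that $\psi$ is even in $y$: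
\begin{equation}\label{eq:slab}
\gamma(re_1+tK)=\mathbb E\,G\Big(\Big(th-\varepsilon t\,\psi\Big(\frac{Y+r}t,\frac Wt\Big)\Big)_+\Big).
\end{equation}
The same formula with $r=0$ gives $\gamma(tK)$. We expand in $\varepsilon$. The penalty is unbounded, so we need a Taylor estimate that survives the truncation: for $b>0$ and $x\ge0$,
\begin{equation}\label{eq:taylor}
\big|G((b-x)_+)-G(b)+xG'(b)\big|\le\max(1,1/b)\,x^2 .
\end{equation}
For $x\le b$ this is Taylor's formula, as $|G''(u)|=2u\phi(u)\le2\phi(1)<1$. For $x>b$ the left side is $|xG'(b)-G(b)|\le\max(xG'(b),G(b))$; since $0\le G'=2\phi\le1$ we have $G(b)\le b<x$, so the maximum is at most $x\le x^2/b$.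

Linear growth makes the Gaussian second moments of $\psi$ finite. Thus \eqref{eq:slab} equals $G(th)-\varepsilon tG'(th)\,\mathbb E\psi(\frac{Y+r}t,\frac Wt)+O(\varepsilon^2)$ for fixed $t,h$, and dividing by the expansion for $r=0$,
\[
R(t)=1-\varepsilon\,c_h(t)\,\Delta_\psi(t)+O(\varepsilon^2),\qquad c_h(t)=\frac{tG'(th)}{G(th)} .
\]
The factor $c_h(t)$ depends on $t$, and for large $h$ it decays quickly in $t$, which works against us. For a thin slab the dependence disappears: $uG'(u)/G(u)\to1$ as $u\to0$, so $h\,c_h(t)\to1$ as $h\to0$. Fix $h$ so small that $c_h(t_1)\Delta_\psi(t_1)<c_h(t_2)\Delta_\psi(t_2)$, and then $\varepsilon$ so small that the terms of order $\varepsilon$ decide the comparison.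
\end{proof}

\subsection{The choice of the penalty}

We need a penalty with $\Delta_\psi(t_1)<\Delta_\psi(t_2)$ for some $t_1<t_2$. Let
\[
\kappa=\mathbb E|Y+r|-\mathbb E|Y|,
\]
which is positive because $\frac{d}{dr}\mathbb E|Y+r|=\mathbb P(Y>-r)-\mathbb P(Y<-r)=G(r)>0$. For $k=0$ and $\psi=|y|$ we get $\Delta_\psi(t)=\kappa/t$, which decreases: dilation flattens the roof. A sum $|y|+\psi_0(w)$ gives the same $\Delta_\psi$. A maximum of convex functions is also convex, and it behaves differently: it switches off the dependence on $y$ wherever a penalty on $w$ alone is larger. For $A>0$ let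
\[
\psi_A(y,w)=\max\{|y|,\ A(|w|-1)\},
\]
which has all the properties of a penalty.

\begin{lemma}\label{lem:limit}
For fixed $t>0$, $\ \Delta_{\psi_A}(t)\to\kappa\,\mathbb P(|W|\le t)/t$ as $A\to\infty$.
\end{lemma}

\begin{proof}
On $\{|W|<t\}$ the second entry of the maximum is negative, so the integrand in $\Delta_{\psi_A}(t)$ equals $(|Y+r|-|Y|)/t$. On $\{|W|>t\}$ both maxima equal $A(|W|/t-1)$ once $A$ is large, so the integrand tends to $0$. It is bounded by $r/t$, since $u\mapsto\max\{u,v\}$ is $1$-Lipschitz. Dominated convergence and the independence of $Y$ and $W$ give the limit.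
\end{proof}

Two effects compete: the slope of the roof in $y$ decays like $1/t$, while the probability that this slope is felt grows like $t^k$ for small $t$. For $k=1$ the limit is $\kappa G(t)/t$, which is non-increasing because $G$ is concave on $[0,\infty)$ with $G(0)=0$; this agrees with Theorem~\ref{thm:positive}, as the body then lies in $\mathbb R^3$. For $k=2$ growth wins, and the total dimension is $1+2+1=4$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $n=4$, $k=2$. Then $\mathbb P(|W|\le t)=\int_0^t\rho e^{-\rho^2/2}d\rho=1-e^{-t^2/2}$. From $x-x^2/2<1-e^{-x}<x$ for $x>0$,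
\[
\frac{\mathbb P(|W|\le\frac12)}{1/2}=2(1-e^{-1/8})<\frac14<\frac38<1-e^{-1/2}=\frac{\mathbb P(|W|\le1)}{1}.
\]
Since $\kappa>0$, Lemma~\ref{lem:limit} gives $A$ with $\Delta_{\psi_A}(\frac12)<\Delta_{\psi_A}(1)$, and Lemma~\ref{lem:linear} gives the body $K$. For $n>4$ take $K\times[-1,1]^{n-4}$, which has the same symmetries and, by \eqref{eq:product} with $z'=0$, the same function $R$.
\end{proof}

\begin{remark}
The body is $K=\{|s|+\varepsilon|y|\le h\}\cap\{|s|+\varepsilon A|w|\le h+\varepsilon A\}$, and the order of the choices matters. If $A\to\infty$ with $\varepsilon$ fixed, $K$ shrinks to the product of the rhombus $\{|s|+\varepsilon|y|\le h\}$ with the disk $\{|w|\le1\}$, whose ratio is non-decreasing by \eqref{eq:product} and Theorem~\ref{thm:positive}. With $\varepsilon A\ll h$, as in the proof, $K$ extends far beyond $|w|\le1$, into the region where the roof ignores $y$.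
\end{remark}

\section{Extreme failure in high dimension}\label{sec:high}

The drop of $R$ found above is of order $\varepsilon$. Two changes make it as large as \eqref{eq:bounds} allows. First, let the thin variable $s$ range over $\mathbb R^m$. A thin ball of radius proportional to $1-\psi/m$ has measure proportional to $(1-\psi/m)^m\approx e^{-\psi}$, so conditioning on the body reweights $(Y,W)$ by $e^{-\psi}$, which is no longer a small perturbation. Second, let $w$ range over $\mathbb R^N$, where $|W|=\sqrt N+O(1)$; the event $|W|\le t\sqrt N$ passes from rare to typical as $t$ crosses a window of width of order $N^{-1/2}$ around $1$. Below the window the penalty sees only $w$, and the shift in $y$ costs nothing. Above it a steep penalty $\lambda|y|$ pins $y$ to $0$, and the shift costs the full factor $e^{-r^2/2}$.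

\begin{proof}[Proof of Theorem~\ref{thm:extreme}]
For parameters $\lambda,D,h>0$ and integers $N>D^2$, $m\ge1$, define in $\mathbb R\times\mathbb R^N\times\mathbb R^m$
\[
\psi(y,w)=\max\{\lambda|y|,\ |w|-\sqrt N\},\qquad K=\{(y,w,s):\ |s|\le h(1-\psi(y,w)/m)\},
\]
and put $z=re_1$, $t_\pm=1\pm D/\sqrt N$. As in Section~\ref{sec:four}, $\psi$ is a penalty and $K$ is a symmetric convex body. The parameters will be fixed in the order $\lambda,D,N,m,h$, so we compute limits in the reverse order. For $x\in\{0,r\}$ let $\Psi_t(x)=\psi(\frac{Y+x}t,\frac Wt)$, with $(Y,W)$ standard Gaussian in $\mathbb R\times\mathbb R^N$.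

\emph{The limit $h\to0$.} Let $\mathcal B$ be the unit ball of $\mathbb R^m$. Integrating out $s$ gives $\gamma(xe_1+tK)=\mathbb E\,\gamma_m(\rho\mathcal B)$ with $\rho=th(1-\Psi_t(x)/m)_+\le th$. The Gaussian density on $\rho\mathcal B$ is within the factor $e^{-\rho^2/2}$ of its maximum, so $e^{-\rho^2/2}c_m\rho^m\le\gamma_m(\rho\mathcal B)\le c_m\rho^m$ with $c_m=(2\pi)^{-m/2}\mathrm{vol}(\mathcal B)$. Canceling $c_m(th)^m$,
\[
R(t)\ \longrightarrow\ \frac{\mathbb E(1-\Psi_t(r)/m)_+^m}{\mathbb E(1-\Psi_t(0)/m)_+^m}.
\]

\emph{The limit $m\to\infty$.} For $u\ge0$, $(1-u/m)_+^m$ lies in $[0,1]$ and tends to $e^{-u}$. By bounded convergence the last ratio tends to $\mathbb Ee^{-\Psi_t(r)}/\mathbb Ee^{-\Psi_t(0)}$.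

\emph{The limit $N\to\infty$, with $t=t_\pm$.} Let $\xi_N=|W|-\sqrt N$. Since $t_\pm\sqrt N=\sqrt N\pm D$,
\[
\Psi_{t_\pm}(x)=t_\pm^{-1}\max\{\lambda|Y+x|,\ \xi_N\mp D\}.
\]
Write $\xi_N=\frac{(|W|^2-N)/\sqrt N}{|W|/\sqrt N+1}$. The numerator converges in law to $N(0,2)$ by the central limit theorem, and the denominator tends to $2$ in probability by the law of large numbers. So $(Y,\xi_N)$ converges in law to $(Y,\xi)$ with $\xi\sim N(0,\frac12)$ independent of $Y$, while $t_\pm\to1$. As $e^{-\Psi_{t_\pm}(x)}$ is a continuous function of $(t_\pm,Y,\xi_N)$ bounded by $1$, the ratios at $t_\pm$ tend to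
\[
\rho_\pm=\frac{\mathbb E\,e^{-\max\{\lambda|Y+r|,\ \xi\mp D\}}}{\mathbb E\,e^{-\max\{\lambda|Y|,\ \xi\mp D\}}}.
\]

\emph{The limit $D\to\infty$.} In $\rho_-$ multiply numerator and denominator by $e^D$. They become $\mathbb E\,e^{-\max\{\lambda|Y+x|-D,\ \xi\}}$ with $x=r$ and $x=0$. The integrands are dominated by the integrable variable $e^{-\xi}$ and converge to it, so $\rho_-\to1$. In $\rho_+$ bounded convergence gives $\rho_+\to\rho_\lambda=\mathbb Ee^{-\lambda|Y+r|}/\mathbb Ee^{-\lambda|Y|}$.

\emph{The limit $\lambda\to\infty$.} The variable $Y+x$ has density $\phi(u-x)$, so the substitution $v=\lambda u$ and dominated convergence give $\lambda\,\mathbb Ee^{-\lambda|Y+x|}=\int e^{-|v|}\phi(v/\lambda-x)\,dv\to2\phi(x)$. Hence $\rho_\lambda\to\phi(r)/\phi(0)=e^{-r^2/2}$.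

Now fix $\lambda$ with $\rho_\lambda<e^{-r^2/2}+\eta$, then $D$ with $\rho_+<e^{-r^2/2}+\eta$ and $\rho_->1-\eta$. These inequalities are strict, so they pass to the ratio of the preceding stage when $N$, then $m$, are large and then $h$ is small. We also take $N$ so large that $t_+\le(1+\eta)t_-$. Put $t_1=t_-$ and $t_2=t_+$.
\end{proof}

\section{Reduction to slices}\label{sec:slices}

We turn to Theorem~\ref{thm:positive}. Write points of $\mathbb R^n$ as $(y,w)$ with $y$ the coordinate along $e$ and $w\in\mathbb R^d$, $d=n-1$. Let $[-c,c]$ be the projection of $K$ on the $y$-axis and $S_\zeta=\{w:(\zeta,w)\in K\}$. Symmetry of $K$ gives $S_{-\zeta}=-S_\zeta$. The slice of $tK$ at height $y$ is $tS_{y/t}$; let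
\[
\sigma_t(y)=\gamma_d(tS_{y/t})
\]
be its Gaussian measure (for $n=1$, $\sigma_t=\mathbf 1_{[-ct,ct]}$). It is even in $y$, so $|\langle e,X_t\rangle|$ has density $\sigma_t(y)\phi(y)/Z_t$ on $(0,\infty)$, with $Z_t=\int_0^\infty\sigma_t\phi$. The factors $\phi$ and $Z_t$ cancel from the definition of the order, and the first claim of Theorem~\ref{thm:positive} reads: for $t_1<t_2$ and almost every pair $0<y_1<y_2$,
\begin{equation}\label{eq:mlr}
\sigma_{t_1}(y_2)\,\sigma_{t_2}(y_1)\le\sigma_{t_1}(y_1)\,\sigma_{t_2}(y_2).
\end{equation}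

The other claims follow from \eqref{eq:mlr}. A non-decreasing $f$ is bounded on $[0,ct_2]$, so all integrals below are finite. Let $E(y,y')=\sigma_{t_2}(y)\sigma_{t_1}(y')-\sigma_{t_1}(y)\sigma_{t_2}(y')$. It is antisymmetric, and by \eqref{eq:mlr} it is nonnegative for almost every $y>y'$. Integrating over $y,y'>0$ against $\gamma_1\otimes\gamma_1$,
\[
Z_{t_1}Z_{t_2}\big(\mathbb Ef(|\langle e,X_{t_2}\rangle|)-\mathbb Ef(|\langle e,X_{t_1}\rangle|)\big)=\iint f(y)E(y,y')=\frac12\iint\big(f(y)-f(y')\big)E(y,y')\ge0 .
\]
With $f(u)=\cosh(|z|u)$, formula \eqref{eq:cosh} shows that $R_{K,z}$ is non-decreasing for $z$ parallel to $e$.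

It remains to prove \eqref{eq:mlr}. If $y_2>ct_1$ its left side is $0$, so let $y_2<ct_1$. For $n=1$ both sides then equal $1$. For $n\ge2$ and $|\zeta|<c$, the slice $S_\zeta$ has nonempty interior, because $K$ contains the convex hull of a ball about $0$ and two points at heights $\pm c$. So
\[
\Lambda(t,y)=\log\sigma_t(y)
\]
is finite on $\Omega=\{(t,y):t>0,\ |y|<ct\}$, and \eqref{eq:mlr} follows from
\begin{equation}\label{eq:super}
t\mapsto\Lambda(t,y_2)-\Lambda(t,y_1)\ \text{ is non-decreasing on }(y_2/c,\infty).
\end{equation}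
For smooth $\Lambda$ this is the condition $\Lambda_{ty}\ge0$ for $y>0$.

\section{Reflection-symmetric bodies in dimension three}\label{sec:reflection}

To prove \eqref{eq:super} we show that $\Lambda_t$ is non-decreasing in $y$. Derivatives of $\Lambda$ in $t$ at fixed $y$ involve the way the slices of $K$ vary. Along a ray $y=t\zeta$ the slice is only dilated, and the derivative is explicit. Let
\[
\theta(t,y)=\frac1{\sigma_t(y)}\int_{tS_{y/t}}|w|^2\,d\gamma_d(w)
\]
be the second moment of $\gamma_d$ conditioned on the slice.

\begin{lemma}\label{lem:euler}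
For every symmetric convex body $K\subset\mathbb R^{d+1}$, $d\ge1$, the function $\Lambda$ is concave on $\Omega$, and at each point where it is differentiable,
\begin{equation}\label{eq:euler}
t\Lambda_t=d-\theta-y\Lambda_y .
\end{equation}
\end{lemma}

\begin{proof}
The cone $C=\{(t,y,w):t>0,\ (y,w)\in tK\}$ is convex, since $t K+t'K=(t+t')K$. So $\sigma_t(y)=\int\mathbf 1_C(t,y,w)\,d\gamma_d(w)$ is log-concave in $(t,y)$ by Pr\'ekopa's theorem. For fixed $\zeta$, $\sigma_t(t\zeta)=(2\pi)^{-d/2}t^d\int_{S_\zeta}e^{-t^2|x|^2/2}dx$. Differentiating the logarithm and substituting $w=tx$ gives $t\,\frac{d}{dt}\Lambda(t,t\zeta)=d-\theta(t,t\zeta)$, and by the chain rule the left side is $t\Lambda_t+y\Lambda_y$.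
\end{proof}

Assume now that $K$ is invariant under $y\mapsto-y$. Then $S_\zeta=S_{-\zeta}=-S_\zeta$, so the slices are symmetric. They are also nested: if $0\le\zeta<\zeta'$ and $w\in S_{\zeta'}$, then $(\zeta,w)$ lies on the segment between $(\pm\zeta',w)$, so $S_{\zeta'}\subset S_\zeta$. These two properties are the only use of the reflection.

The case $d=1$ shows the plan. The slices are symmetric intervals that shrink as $y\ge0$ grows, so $\theta$ is non-increasing in $y$: shrinking removes the largest values of $w^2$. Also $\Lambda(t,\cdot)$ is even and concave, so $\Lambda_y(y')\le\Lambda_y(y)\le0$ and $y'\Lambda_y(y')\le y\Lambda_y(y')\le y\Lambda_y(y)$ for $0\le y<y'$. Both terms subtracted in \eqref{eq:euler} are non-increasing, so $\Lambda_t$ is non-decreasing in $y$.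

For $d=2$ the first fact fails: a smaller symmetric body can have the larger second moment. Take $S'=[-1,1]\times[-\varepsilon,\varepsilon]$ and let $S$ be the convex hull of $S'$ and $(0,\pm\rho)$. As $\rho\to0$ and $\varepsilon/\rho\to0$, the second moments on $S'$ and $S$ tend to those of the densities proportional to $\phi(u)$ and $(1-|u|)\phi(u)$ on $[-1,1]$, and the second is smaller. The remedy is that concavity gives more than we used: even $y\Lambda_y-\Lambda$ is non-increasing. This spare copy of $\Lambda$ pays exactly for the possible increase of $\theta$, which the next lemma bounds.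

\begin{lemma}\label{lem:moment}
Let $S'\subset\mathbb R^2$ be a symmetric convex body, $\theta'$ the second moment of $\gamma_2$ conditioned on $S'$, and $w\notin S'$. Then $\theta'\le1+|w|^2$.
\end{lemma}

\begin{proof}
Let $W$ have law $\gamma_2$ conditioned on $S'$. Separating $w$ from $S'$ gives a unit vector $u$ with $\langle x,u\rangle\le\langle w,u\rangle\le|w|$ on $S'$, and by symmetry $|\langle x,u\rangle|\le|w|$ on $S'$. So $\mathbb E\langle W,u\rangle^2\le|w|^2$. Let $u'$ be a unit vector orthogonal to $u$. Then $\langle W,u'\rangle$ has density proportional to $g(v)\phi(v)$, where $g(v)$ is the $\gamma_1$-measure of the chord of $S'$ at height $v$. This $g$ is even and log-concave by Pr\'ekopa's theorem, hence non-increasing in $|v|$. Chebyshev's association inequality for $|V|$, with $V$ standard Gaussian, gives $\mathbb EV^2g(V)\le\mathbb EV^2\,\mathbb Eg(V)$, that is, $\mathbb E\langle W,u'\rangle^2\le1$.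
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive} for $n=3$]
\emph{Step 1: for fixed $t$, $\theta+\Lambda$ is non-increasing in $y\in[0,ct)$.} Let $y<y'$, and let $S\supset S'$ be the slices of $tK$ at $y,y'$, with Gaussian measures $\sigma\ge\sigma'$ and second moments $\theta,\theta'$. By Lemma~\ref{lem:moment}, $|w|^2\ge\theta'-1$ outside $S'$, so
\[
\sigma\theta-\sigma'\theta'=\int_{S\setminus S'}|w|^2\,d\gamma_2\ge(\theta'-1)(\sigma-\sigma').
\]
Adding $\sigma'\theta'-\sigma\theta'$ and dividing by $\sigma$ gives $\theta-\theta'\ge\sigma'/\sigma-1\ge\log(\sigma'/\sigma)=\Lambda(t,y')-\Lambda(t,y)$.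

\emph{Step 2: for fixed $t$, $y\Lambda_y-\Lambda$ is non-increasing on the set of $y\in[0,ct)$ where $\Lambda_y$ exists.} For two such points $y<y'$, the tangent line at $y'$ lies above the concave function $\Lambda(t,\cdot)$, and $\Lambda_y(y')\le\Lambda_y(y)$. Hence
\[
\Lambda(y)-\Lambda(y')\le y\Lambda_y(y')-y'\Lambda_y(y')\le y\Lambda_y(y)-y'\Lambda_y(y').
\]

\emph{Step 3.} By \eqref{eq:euler} with $d=2$,
\[
t\Lambda_t=2-(\theta+\Lambda)-(y\Lambda_y-\Lambda),
\]
so $\Lambda_t(t,y_1)\le\Lambda_t(t,y_2)$ whenever $0<y_1<y_2<ct$ and $\Lambda$ is differentiable at $(t,y_1)$ and $(t,y_2)$. The concave function $\Lambda$ is differentiable almost everywhere in $\Omega$, so by Fubini's theorem, for almost every $y>0$ it is differentiable at $(t,y)$ for almost every $t>y/c$. For two such values $y_1<y_2$, the function in \eqref{eq:super} is locally Lipschitz with nonnegative derivative almost everywhere. This proves \eqref{eq:super} for almost every pair.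
\end{proof}

\begin{remark}
In $\mathbb R^d$ the proof of Lemma~\ref{lem:moment} gives $\theta'\le d-1+|w|^2$, one unit for each direction orthogonal to $u$, and Step~1 shows that $\theta+(d-1)\Lambda$ is non-increasing. Then
$t\Lambda_t=d-(\theta+(d-1)\Lambda)-(y\Lambda_y-\Lambda)+(d-2)\Lambda$.
For $d\ge3$ the last term is non-increasing in $y$, which is the wrong direction; by Theorem~\ref{thm:counter} the loss is real.
\end{remark}

\section{Planar bodies}\label{sec:plane}

Let $n=2$, with no reflection symmetry. The slices are neither symmetric nor nested, so the argument above is unavailable. But they are intervals, and $\Lambda_{ty}$ can be computed from their endpoints. For $a<b$ put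
\[
\mu=\Phi(b)-\Phi(a),\quad F(a,b)=\log\mu,\quad p=\frac{\phi(a)}\mu,\quad q=\frac{\phi(b)}\mu,\quad M=\frac{a+b}2,\quad B=\frac{b-a}2 .
\]
From $\phi'(u)=-u\phi(u)$,
\begin{equation}\label{eq:F}
F_a=-p,\quad F_b=q,\quad F_{aa}=ap-p^2,\quad F_{ab}=pq,\quad F_{bb}=-bq-q^2 .
\end{equation}
Let $H$ be the Hessian of $F$ at $(a,b)$, viewed as a symmetric bilinear form, and let $\tau=\mu^{-1}\int_a^bu\phi(u)\,du=p-q$ be the mean of $\gamma_1$ conditioned on $[a,b]$.

\subsection{The model case: a sheared strip}

Suppose that $K$ is a parallelogram $\{|y|\le c,\ |w-sy|\le1\}$ with $s\ge0$. The slice of $tK$ at $y>0$ has midpoint $M=sy\ge0$ and half-length $B=t$, and $\Lambda_y=s(F_a+F_b)=-s\tau$. So $\Lambda_{ty}\ge0$ follows once the conditional mean moves toward $0$ as the interval grows about its midpoint.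

\begin{lemma}\label{lem:mean}
For fixed $M\ge0$, $\tau$ is non-increasing in $B$. Equivalently, $F_{bb}-F_{aa}\ge0$ when $M\ge0$.
\end{lemma}

\begin{proof}
Pair the points $M\pm u$, $0\le u\le B$. Since $\phi(M+u)/\phi(M-u)=e^{-2Mu}$, the weighted mean of the pair is $M-u\tanh(Mu)$. Thus $\tau$ is the average of $M-u\tanh(Mu)$ over $u\in[0,B]$ with weight $\phi(M-u)+\phi(M+u)$. This function is non-increasing in $u\ge0$, so raising $B$ adds only values at most as large as those present. Finally $\partial_B=\partial_b-\partial_a$ at fixed $M$, so $\partial_B\tau=-(\partial_b-\partial_a)(F_a+F_b)=F_{aa}-F_{bb}$.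
\end{proof}

The general proof shows that the strip is the worst case.

\subsection{The mixed derivative}

Let $\beta(\zeta)=\max S_\zeta$. It is concave on $[-c,c]$; $S_{-\zeta}=-S_\zeta$ gives $S_\zeta=[-\beta(-\zeta),\beta(\zeta)]$, and $\beta(\zeta)+\beta(-\zeta)>0$ for $|\zeta|<c$. Therefore
\begin{equation}\label{eq:ab}
\Lambda(t,y)=F(a,b),\qquad a=-t\beta(-y/t),\qquad b=t\beta(y/t).
\end{equation}

\begin{proposition}\label{prop:mixed}
Let $\beta$ be smooth and concave on $(-c',c')$ with $\beta(\zeta)+\beta(-\zeta)>0$, and define $\Lambda$ by \eqref{eq:ab}. Then $\Lambda_{ty}\ge0$ for $0<y<c't$.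
\end{proposition}

\begin{proof}
Let $\zeta=y/t$. We have $a_y=\beta'(-\zeta)$, $b_y=\beta'(\zeta)$, hence $a_{ty}=\frac\zeta t\beta''(-\zeta)\le0$ and $b_{ty}=-\frac\zeta t\beta''(\zeta)\ge0$. The chain rule gives
\[
\Lambda_{ty}=-p\,a_{ty}+q\,b_{ty}+H\big((a_y,b_y),(a_t,b_t)\big),
\]
so curvature of the boundary only helps, and it remains to treat the last term. Put
\[
\alpha=-ta_t=t\big(\beta(-\zeta)+\zeta\beta'(-\zeta)\big),\qquad\delta=tb_t=t\big(\beta(\zeta)-\zeta\beta'(\zeta)\big).
\]
Then $ya_y=a+\alpha$ and $yb_y=b-\delta$: the tangent lines to the lower and upper boundaries at the endpoints of the slice meet the $w$-axis at $-\alpha$ and $\delta$ (Figure~\ref{fig:tangents}). The last term equals $Q(\alpha,\delta)/(ty)$, where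
\begin{equation}\label{eq:Q}
Q(\alpha,\delta)=H\big((a+\alpha,\,b-\delta),\,(-\alpha,\delta)\big).
\end{equation}
The tangent lines of $\beta$ at $\pm\zeta$ lie above $\beta$ at $0$, so $\alpha,\delta\ge t\beta(0)$; this step uses that both boundaries come from one function $\beta$, that is, the symmetry of $K$. Concavity also gives $B=\frac t2(\beta(\zeta)+\beta(-\zeta))\le t\beta(0)$. Hence $\alpha,\delta\ge B$, with equality for the strip, and Lemma~\ref{lem:Q} below completes the proof.
\end{proof}

\begin{figure}[ht]
\centering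
\begin{tikzpicture}[scale=1.4]
\draw[thick,fill=gray!12] plot[domain=0:360,samples=73,smooth] ({2*cos(\x)},{0.8*cos(\x)+1.2*sin(\x)});
\draw[->] (-2.4,0)--(2.5,0) node[right]{$y$};
\draw[->] (0,-1.9)--(0,1.95) node[above]{$w$};
\draw[very thick] (1.2,-0.48)--(1.2,1.44);
\draw[dashed] (0,1.5)--(1.8,1.41);
\draw[dashed] (0,-1.5)--(1.8,0.03);
\fill (1.2,1.44) circle(1pt) node[above]{$b$};
\fill (1.2,-0.48) circle(1pt) node[below right]{$a$};
\fill (0,1.5) circle(1pt) node[above left]{$\delta$};
\fill (0,-1.5) circle(1pt) node[below right]{$-\alpha$};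
\fill (0,1.2) circle(1pt) node[below right]{$t\beta(0)$};
\fill (0,-1.2) circle(1pt) node[above left]{$-t\beta(0)$};
\end{tikzpicture}
\caption{A symmetric planar body $tK$ and its slice $[a,b]$ over a point $y>0$. The tangent lines at the endpoints of the slice meet the $w$-axis at $-\alpha$ and $\delta$, outside the central slice $[-t\beta(0),t\beta(0)]$, which is at least as long as $[a,b]$. Hence $\alpha,\delta\ge(b-a)/2$.}
\label{fig:tangents}
\end{figure}

\begin{lemma}\label{lem:Q}
Let $a<b$ and define $Q$ by \eqref{eq:Q}. Then $Q(\alpha,\delta)\ge0$ whenever $\alpha,\delta\ge B$.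
\end{lemma}

\begin{proof}
We show that $Q$ is convex and that its value and both partial derivatives at the corner $(B,B)$ are nonnegative. Written out,
\[
Q=-F_{aa}\,\alpha(a+\alpha)+F_{ab}\big(\delta(a+\alpha)+\alpha(\delta-b)\big)-F_{bb}\,\delta(\delta-b).
\]
The reflection $(a,b,\alpha,\delta)\mapsto(-b,-a,\delta,\alpha)$ exchanges $p$ with $q$, $F_{aa}$ with $F_{bb}$, and $a+\alpha$ with $\delta-b$, so it preserves $Q$ and $B$ and reverses the sign of $M$. We may assume $M\ge0$; then $b=M+B>0$.

(i) \emph{The quantity $\Gamma=pb-qa-ab$ is nonnegative.} It governs both the convexity and the gradient. If $a\le0$, each of its three terms is nonnegative. If $a>0$, integrate $(-\phi(u)/u)'=\phi(u)+\phi(u)/u^2\ge\phi(u)$ over $[a,b]$ to get $\phi(a)/a-\phi(b)/b\ge\mu$, and multiply by $ab/\mu$.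

(ii) \emph{$Q$ is convex.} With $v=(-\alpha,\delta)$ we have $Q=H((a,b),v)-H(v,v)$, so it suffices that $-H$ is positive semidefinite. By \eqref{eq:F},
\[
-H=\begin{pmatrix}p(p-a)&-pq\\-pq&q(q+b)\end{pmatrix},\qquad\det(-H)=pq\big((p-a)(q+b)-pq\big)=pq\,\Gamma\ge0 .
\]
The entry $q(q+b)$ is positive, and a symmetric $2\times2$ matrix with a positive diagonal entry and nonnegative determinant is positive semidefinite.

(iii) \emph{$Q(B,B)\ge0$.} Since $a+B=b-B=M$, we get $Q(B,B)=H((M,M),(-B,B))=MB(F_{bb}-F_{aa})$, which is nonnegative by Lemma~\ref{lem:mean}.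

(iv) \emph{The gradient at $(B,B)$.} The derivative of $Q$ in $v$ is the linear form $H((a,b)-2v,\cdot)$, and at $v=(-B,B)$ we have $(a,b)-2v=(a+2B,b-2B)=(b,a)$. Therefore
\begin{align*}
\partial_\alpha Q(B,B)&=-bF_{aa}-aF_{ab}=p(pb-ab-qa)=p\,\Gamma,\\
\partial_\delta Q(B,B)&=bF_{ab}+aF_{bb}=q(pb-ab-qa)=q\,\Gamma .
\end{align*}
A convex function lies above its tangent plane, so $Q(\alpha,\delta)\ge Q(B,B)+p\Gamma(\alpha-B)+q\Gamma(\delta-B)\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive} for $n=2$]
Fix $t_1<t_2$ and $0<y_1<y_2<ct_1$, and choose $c'$ with $y_2/t_1<c'<c$. Let $\chi_j\ge0$ be smooth even functions of integral $1$ supported in $[-1/j,1/j]$, with $1/j<c-c'$, and let $\beta_j(\zeta)=\int\beta(\zeta-u)\chi_j(u)\,du$ on $(-c',c')$. Each $\beta_j$ is smooth, and concave as an average of concave functions. Evenness of $\chi_j$ gives $\beta_j(\zeta)+\beta_j(-\zeta)=\int\big(\beta(\zeta-u)+\beta(u-\zeta)\big)\chi_j(u)\,du>0$. Let $\Lambda_j$ be defined by \eqref{eq:ab} from $\beta_j$. The rectangle $[t_1,t_2]\times[y_1,y_2]$ lies in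 $\{0<y<c't\}$, and integrating Proposition~\ref{prop:mixed} over it gives
\[
\Lambda_j(t_1,y_2)-\Lambda_j(t_1,y_1)\le\Lambda_j(t_2,y_2)-\Lambda_j(t_2,y_1).
\]
The concave function $\beta$ is continuous on $(-c,c)$, so $\beta_j\to\beta$ pointwise on $(-c',c')$, and the four values converge to those of $\Lambda$. This is \eqref{eq:mlr}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{notes}
MATH-8803: Topics Course in Concentration of Measure Phenomena and Convexity, Fall 2023, Georgia Tech,
\texttt{https://glivshyts6.math.gatech.edu/Conc-lecture-notes.pdf}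
\end{thebibliography}
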